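# Infinite products $\prod_{j\ge 0}P(q^{-j})$ with $P$ quadratic: a product of nonzero factors leaves the field

## 1. The guess: only a vanishing factor puts the product in $K$

Throughout, $K$ is $\mathbb Q$ or an imaginary quadratic field, $O_K$ is its ring of integers, and $q\in O_K$ satisfies $|q|>1$. Take a polynomial
$$P(z)=1+a_1z+a_2z^2\in K[z]$$
and form
$$f(z)=\prod_{j=0}^\infty P(zq^{-j}).$$
Since $\sum_j|q|^{-j}<\infty$, the product converges locally uniformly, $f$ is entire, and $f(\xi)=0$ exactly when some factor $P(\xi q^{-j})$ is $0$. All factors of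
$$f(1)=\prod_{j\ge0}P(q^{-j})$$
lie in $K$. Can the infinite product lie in $K$ as well?

It can, for a trivial reason. If $P(z)=(1-4z)(1+z)$ and $q=2$, then $P(2^{-2})=0$, so $f(1)=0\in K$. The answer one would first guess is that this is the only reason:

> *if $P(q^{-j})\neq0$ for every $j\ge0$, then $f(1)\notin K$.*

The conditions $P(q^{-j})\ne0$ are called the *natural conditions*. Let us test the guess on cases that can be done by hand.

**Test A: $P(z)=1+z$, $K=\mathbb Q$, $q\ge2$ an integer.** Put $F(z)=f(z/q)=\prod_{j\ge1}(1+zq^{-j})$. Then $f(1)=2F(1)$, and $F(z)=(1+z/q)F(z/q)$. Writing $F=\sum\varphi_kz^k$ and comparing coefficients gives $(q^k-1)\varphi_k=\varphi_{k-1}$. Hence, with $[k]!:=\prod_{i=1}^k(q^i-1)$,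
$$F(1)=\sum_{k\ge0}\frac1{[k]!}.$$
Suppose $F(1)=A/B$ with positive integers $A,B$. Then $B[k_0]!\bigl(F(1)-\sum_{k\le k_0}1/[k]!\bigr)$ is a positive integer for every $k_0$. But it equals
$$B\Bigl(\frac1{q^{k_0+1}-1}+\frac1{(q^{k_0+1}-1)(q^{k_0+2}-1)}+\cdots\Bigr)\le B\sum_{i\ge1}(q^{k_0+1}-1)^{-i}=\frac{B}{q^{k_0+1}-2}\longrightarrow0 ,$$
a contradiction. So $f(1)\notin\mathbb Q$.

**Test B: a quadratic example with $a_1a_2\ne0$.** Let $q=4$ and $P(z)=(1-\tfrac z2)(1-\tfrac z4)=1-\tfrac34z+\tfrac18z^2$. Then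
$$f(1)=\prod_{j\ge0}(1-2^{-2j-1})(1-2^{-2j-2})=\prod_{i\ge1}(1-2^{-i})=\sum_{k\in\mathbb Z}(-1)^k2^{-k(3k-1)/2}$$
by Euler's pentagonal number theorem. For $k\ge1$ put $e_k=k(3k-1)/2$ and $e_k'=k(3k+1)/2$, so that $f(1)=1+\sum_{k\ge1}(-1)^k(2^{-e_k}+2^{-e'_k})$. Cut the sum after index $k$ and multiply by $2^{e_k'}$. The head becomes an integer. The tail has distinct exponents, all $\ge e_{k+1}=e_k'+2k+1$, so it is at most $2\cdot2^{-e_{k+1}}$ in absolute value. It is nonzero: its first two terms have the same sign, and the others have exponents at least $e_{k+2}=e_{k+1}+3k+4$, so together they are at most $2\cdot 2^{-e_{k+1}-4}<2^{-e_{k+1}}$. If $f(1)=A/B$, then $B\,2^{e_k'}\cdot(\text{tail})$ is a nonzero integer of absolute value at most $B\,2^{-2k}$. This is impossible for large $k$, so $f(1)\notin\mathbb Q$.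

Both tests work in the same way: a nonzero integer cannot be smaller than $1$. Both also used a special expansion. For general $P$ the following facts are known. One has $f(1)\notin K$ if in addition $|q|>q_0(a_1,a_2)$ for a certain effectively computable bound. Not both of $f(1),f(-1)$ lie in $K$ whenever $P(q^{-j})P(-q^{-j})\ne0$ for all $j\ge 0$. And in the linear case $P(z)=1+z$ (Lototsky) the guess holds. The problem comes from "$q$-Series: Dimension Estimates, Linear Independence", with $a_1,a_2\in K^\times$, and asks whether the natural conditions alone suffice. They do.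

**Theorem 1.** Let $K$ be $\mathbb Q$ or an imaginary quadratic field, $q\in O_K$, $|q|>1$, and let $P(z)=1+a_1z+a_2z^2\in K[z]$ be non-constant ($a_1=0$ or $a_2=0$ is allowed). If $P(q^{-j})\ne0$ for all $j\ge0$, then $f(1)=\prod_{j\ge0}P(q^{-j})\notin K$.

The natural conditions are also necessary, since a vanishing factor gives $f(1)=0\in K$.

**Theorem 2.**

(a) For $K,P,q$ as in Theorem 1, but without any condition on zeros:
$$\{\xi\in K: f(\xi)\in K\}=\{0\}\cup\{\xi\in K: f(\xi)=0\}.$$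

(b) For $K,P,q$ as in (a), let $\ell\ge0$, $M\ge1$ be integers and $\xi\in K^\times$. Then $\prod_{j\ge0,\ j\equiv\ell\,(M)}P(\xi q^{-j})$ lies in $K$ only if it is $0$.

(c) Theorem 1 and (a) remain true for $q=u/v$ with $u,v\in O_K\setminus\{0\}$ and $|u|^{15}>|v|^{266}$. (No optimality is claimed.)

Most of the notes prove Theorem 1. Theorem 2 follows in Section 9.

## 2. Integers of $K$, $q$-factorials, and the functional equation

**Integers are not small.** The only arithmetic property of $K$ that we use is: *every nonzero $x\in O_K$ has $|x|\ge1$.* For $K=\mathbb Q$ this is clear. For $K$ imaginary quadratic, $|x|^2=x\bar x$ is the norm of $x$, a positive integer. For a real quadratic field it fails: $0<\sqrt2-1<1$ in $\mathbb Z[\sqrt2]$.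

**$q$-factorials.** Let $\Phi_d\in\mathbb Z[X]$ be the $d$-th cyclotomic polynomial, so $X^i-1=\prod_{d\mid i}\Phi_d(X)$. Among $1,\dots,k$ there are $\lfloor k/d\rfloor$ multiples of $d$, so
$$[k]!=\prod_{i=1}^k(q^i-1)=\prod_{d\ge1}\Phi_d(q)^{\lfloor k/d\rfloor}.$$
For example, $[4]!=\Phi_1(q)^4\Phi_2(q)^2\Phi_3(q)\Phi_4(q)$. Since $|q|>1$, $q$ is not a root of unity and $\Phi_d(q)\ne0$. Also $|[k]!|\le C|q|^{k(k+1)/2}$ with $C=\prod_{i\ge1}(1+|q|^{-i})$.

**Values along the orbit of $1$.** From now on assume the natural conditions and, *for contradiction, that $f(1)\in K$*. Put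
$$F(z)=\prod_{j\ge1}P(zq^{-j})=f(z/q),\qquad r:=F(1)=\frac{f(1)}{P(1)}\in K,\qquad Q(x)=x^2+a_1x+a_2.$$
Then $P(q^{-j})=q^{-2j}Q(q^j)$, so $Q(q^j)\ne0$ for $j\ge1$. Since $F(q^{-\kappa})=\prod_{j>\kappa}P(q^{-j})$,
$$F(q^{-\kappa})=\frac{r}{\prod_{j=1}^{\kappa}P(q^{-j})}=\frac{r\,q^{\kappa(\kappa+1)}}{\prod_{j=1}^\kappa Q(q^j)}\qquad(\kappa\ge0).\tag{1}$$
So the one assumption $f(1)\in K$ gives values of $F$ in $K$ at all points $1,q^{-1},q^{-2},\dots$, which accumulate at $0$.

**Taylor coefficients.** Let $F=\sum\varphi_kz^k$. In $F(z)=P(z/q)F(z/q)$ the coefficient of $z^k$ on the right is $q^{-k}(\varphi_k+a_1\varphi_{k-1}+a_2\varphi_{k-2})$. Hence $(q^k-1)\varphi_k=a_1\varphi_{k-1}+a_2\varphi_{k-2}$. Writing $\varphi_k=h_k/[k]!$ and multiplying by $[k-1]!$,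
$$h_0=1,\quad h_1=a_1,\quad h_k=a_1h_{k-1}+a_2(q^{k-1}-1)h_{k-2}\quad(k\ge2).\tag{2}$$
Fix $b\in\mathbb N$ with $ba_1,ba_2,br\in O_K$. From
$$b^kh_k=(ba_1)\,b^{k-1}h_{k-1}+b\,(ba_2)(q^{k-1}-1)\,b^{k-2}h_{k-2}$$
and induction, $b^kh_k$ is the value at $X=q$ of a polynomial in $O_K[X]$.

**Growth.** Let $c=1+|a_1|+|a_2|$. Then $|P(w)|\le(1+c|w|)^2$, because $c^2\ge c\ge|a_2|$. For an integer $t\ge0$ and $|z|=|q|^t$, split the product at $j=t$ and use $1+c|q|^{t-j}\le(1+c)|q|^{t-j}$ for $j\le t$: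
$$\max_{|z|=|q|^t}|F(z)|\le\prod_{j=1}^t(1+c|q|^{t-j})^2\prod_{i\ge1}(1+c|q|^{-i})^2\le C(1+c)^{2t}|q|^{t(t-1)}\le C^{t+1}|q|^{t^2}.\tag{3}$$

Here and below $C>1$ denotes constants, possibly different at each occurrence. They and the constants in $O(\cdot)$ depend only on $q,a_1,a_2,r,b$. We write $x_+=\max(x,0)$.

## 3. One approximation at a time, and the exact balance at order $n^2$

**Truncating the Taylor series.** Test A suggests multiplying $F(1)-\sum_{k\le k_0}\varphi_k$ by $[k_0]!$ and a power of $b$. For quadratic $P$ this is too expensive. Take $K=\mathbb Q$, $q\ge2$ an integer and $a_1,a_2>0$. All $h_k$ are positive, and (2) gives $h_k\ge a_2(q^{k-1}-1)h_{k-2}$, so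
$$h_{2k}\ge a_2^k\prod_{i=1}^k(q^{2i-1}-1)\ge c_0a_2^kq^{k^2},\qquad c_0=\prod_{i\ge1}(1-q^{-(2i-1)})>0 .$$
With $k_0=2k-1$ the cleared remainder is at least $[2k-1]!\,\varphi_{2k}=h_{2k}/(q^{2k}-1)\ge c_0a_2^kq^{k^2-2k}\to\infty$. The remainder is small, but the denominator $[k_0]!$ beats it by a wide margin.

**Using the values (1) as well.** The attempt above used $F(q^{-\kappa})\in K$ only for $\kappa=0$. Let us use all of them through a contour integral. For integers $m,n\ge1$ put
$$x_\kappa=q^{-\kappa},\qquad V(z)=\prod_{\kappa=0}^{n-1}(z-x_\kappa),\qquad W(z)=z^mV(z),$$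
and for $g\in\mathbb C[z]$ and any $R>1$
$$I(g):=\frac1{2\pi i}\oint_{|z|=R}\frac{F(z)g(z)}{W(z)}\,dz .$$
All zeros of $W$ lie in $|z|\le1$; the $x_\kappa$ are simple zeros and $0$ has multiplicity $m$. The residue theorem gives
$$I(g)=\sum_{\kappa=0}^{n-1}c_\kappa\,g(x_\kappa)+J(g),\qquad c_\kappa=\frac{F(x_\kappa)}{x_\kappa^mV'(x_\kappa)},\qquad J(g)=[z^{m-1}]\frac{F(z)g(z)}{V(z)}.\tag{4}$$
For $g\in K[z]$ every term on the right is in $K$, while the integral can be made small by a good choice of $R$. Let us see how far the single number $I(1)$ takes us when $m=n$. Put $S=n(n-1)/2$.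

*Denominators.* We have $x_\kappa-x_j=\pm q^{-\max(\kappa,j)}(q^{|\kappa-j|}-1)$, so
$$c_\kappa=\pm\, r\,\frac{q^{\kappa^2+\kappa+n\kappa+\sum_{j\ne\kappa}\max(\kappa,j)}}{\prod_{j=1}^\kappa Q(q^j)\cdot[\kappa]!\,[n-1-\kappa]!}.$$
The exponent of $q$ is at least $\sum_{j\ne\kappa}j+\kappa=S$. The quotient $[n-1]!/([\kappa]![n-1-\kappa]!)$ is a product of nonnegative powers of the $\Phi_d(q)$, since $\lfloor x\rfloor+\lfloor y\rfloor\le\lfloor x+y\rfloor$. Also $V(z)=\pm q^{-S}\prod_{j<n}(1-q^jz)$, so $J(1)=\pm q^S[z^{n-1}]F(z)/\prod_{j<n}(1-q^jz)$ has denominator at most $[n-1]!$, apart from denominators of the $a_i$. If $\beta\in\mathbb N$ satisfies $\beta a_1,\beta a_2\in O_K$, it follows that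
$$b\,\beta^{2n}\,q^{-S}\,[n-1]!\prod_{j=1}^{n-1}Q(q^j)\cdot I(1)\in O_K .$$

*Size.* Take $R=|q|^n$. On $|z|=R$ we have $|z-x_\kappa|\ge R-1\ge R(1-|q|^{-1})$. By (3),
$$|I(1)|\le R\cdot C(1+c)^{2n}|q|^{n^2-n}\cdot R^{-2n}(1-|q|^{-1})^{-n}=C\Bigl(\frac{(1+c)^2}{1-|q|^{-1}}\Bigr)^n|q|^{-n^2}.$$
Moreover $|[n-1]!|\le C|q|^{S}$ and $|Q(q^j)|\le c|q|^{2j}$, so $\prod_{j<n}|Q(q^j)|\le c^n|q|^{n^2-n}$. The powers of $|q|$ add up to $-S+S+(n^2-n)-n^2=-n$, and the element of $O_K$ above is at most
$$C\Bigl(\frac{M}{|q|}\Bigr)^n,\qquad M=\frac{\beta^2c(1+c)^2}{1-|q|^{-1}} .$$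

This is the point where a single form stops. At order $n^2$ gain and loss cancel exactly, and the decision falls to a factor $(M/|q|)^n$, where $M$ depends on $a_1,a_2$. The bound is below $1$ for large $n$ only when $|q|>M$, a condition of the same shape as $|q|>q_0(a_1,a_2)$. Even then one would still have to show that $I(1)\ne0$ for infinitely many $n$.

## 4. A Hankel determinant of contour integrals

The way past both obstacles is to use many numbers $I(z^s)$ at once, arranged in a Hankel determinant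
$$\det\bigl(I(z^{i+j})\bigr)_{0\le i,j<N},$$
with $N$ of the same order as $m$ and $n$. Two things happen.

* The determinant has a far smaller common denominator than the products of its entries suggest, so the balance at leading order, now $N^3$, becomes strictly favorable.
* No non-vanishing result is needed. The arithmetic forces the determinants to be $0$ *for all large parameters*. A vanishing Hankel determinant produces a rational approximation to $F$ that is better than it should be; consecutive ones must coincide, and so $F$ is a rational function, which it is not.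

**Parameters.** For an integer $T\ge4$ let $N=\lfloor T/4\rfloor$, $m=\lceil T/2\rceil$, $n=\lfloor T/2\rfloor$. Writing $T=4N+s$ with $0\le s\le3$ we see that
$$m+n=T\le4N+3,\qquad 2N\le n\le2N+1,\qquad n\le m\le2N+2 .\tag{5}$$
With these $m,n$ use the notation of Section 3, and write $W_T=z^mV$, monic of degree $T$. As $m$ and $n$ are non-decreasing in $T$, we have $W_T\mid W_{T+1}$. Put
$$D_T=\det\bigl(I(z^{i+j})\bigr)_{0\le i,j<N},\qquad S=\frac{n(n-1)}2 .$$

## 5. The determinant is small, and its expansion over sets of nodes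

**Step 1: the analytic bound.** *This step bounds $|D_T|$ from above by choosing the radius well.* Take $R=|q|^t$ with $t=\lfloor3N/2\rfloor\ge1$. On $|z|=R$, $|z-x_\kappa|\ge R-1\ge R(1-|q|^{-1})$, so $|W_T|\ge R^T(1-|q|^{-1})^n$. By (3), and since $t,n=O(N)$,
$$|I(z^{i+j})|\le C^N|q|^{t^2}R^{1+i+j-T}.$$
Expand $D_T$ by the Leibniz formula. There are $N!\le C^{N^2}$ products. In the one belonging to a permutation $\pi$ the exponents of $R$ add up to $\sum_i(1+i+\pi(i)-T)=N+N(N-1)-NT\le N^2-4N^2=-3N^2$. Hence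
$$|D_T|\le C^{N^2}|q|^{N(t^2-3Nt)}\le C^{N^2}|q|^{-\frac94N^3},\tag{6}$$
because $t^2-3Nt=(t-\tfrac{3N}2)^2-\tfrac94N^2\le\tfrac14-\tfrac94N^2$.

*Why the next step is needed.* As in Section 3, each entry could be cleared separately by $q^{-S}[m-1]!\prod_{j<n}Q(q^j)$ and powers of $b$. (In $c_\kappa x_\kappa^s$ with $s\le2N-2\le m$ the exponent of $q$ is still at least $S$.) This multiplier has size $|q|^{(-2+2+4)N^2+O(N)}$, so clearing a product of $N$ entries costs $|q|^{4N^3}$ to leading order, far more than the gain in (6). We must use the determinant structure.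

**Step 2: Heine's identity.** *This step turns a Hankel determinant into a form where repeated nodes cancel.* For a linear functional $I$ on $\mathbb C[z]$ let $I^{\otimes N}$ act on $\mathbb C[z_1,\dots,z_N]$ by $z_1^{s_1}\cdots z_N^{s_N}\mapsto\prod_iI(z^{s_i})$. Then
$$\det(I(z^{i+j}))_{0\le i,j<N}=\frac1{N!}\,I^{\otimes N}\Bigl(\prod_{i<j}(z_i-z_j)^2\Bigr).\tag{7}$$
Indeed the squared product is the square of a Vandermonde determinant, $\sum_{\pi,\tau}\mathrm{sgn}(\pi)\,\mathrm{sgn}(\tau)\prod_iz_i^{\pi(i)+\tau(i)}$. Applying $I^{\otimes N}$ gives $\sum_{\pi,\tau}\mathrm{sgn}(\pi\tau)\prod_iI(z^{\pi(i)+\tau(i)})$, and for each fixed $\pi$ the sum over $\tau$ is the determinant. For $N=2$ the identity reads $I(1)I(z^2)-I(z)^2=\frac12I^{\otimes2}(z_1^2-2z_1z_2+z_2^2)$.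

**Step 3: inserting the residues.** *This step writes $D_T$ as a sum over sets $\Lambda$ of nodes.* By (4), $I=\sum_\kappa c_\kappa\,\mathrm{ev}_{x_\kappa}+J$, where $\mathrm{ev}_x$ is evaluation at $x$. Insert this in each variable of (7). If two variables are evaluated at the same node, the term vanishes. Collect the others by the set $\Lambda\subseteq\{0,\dots,n-1\}$ of nodes used, $|\Lambda|=k\le N$. For given $\Lambda$ there are $\binom Nk$ choices of the variables and $k!$ ways to assign the nodes, and all these terms are equal. With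
$$V_\Lambda=\prod_{\kappa\in\Lambda}(z-x_\kappa),\qquad\Delta_\Lambda=\prod_{\kappa<\kappa'\in\Lambda}(x_\kappa-x_{\kappa'}),$$
the squared Vandermonde becomes $\Delta_\Lambda^2$ times $\prod V_\Lambda(z_i)^2\prod_{i<j}(z_i-z_j)^2$ over the remaining $N-k$ variables. Apply (7) to these variables with the functional $g\mapsto J(gV_\Lambda^2)$; this gives $(N-k)!$ times a Hankel determinant. Since $\frac1{N!}\binom Nkk!(N-k)!=1$,
$$D_T=\sum_\Lambda\ \prod_{\kappa\in\Lambda}c_\kappa\ \Delta_\Lambda^2\ \det\bigl(J(z^{i+j}V_\Lambda^2)\bigr)_{0\le i,j<N-k}.\tag{8}$$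
(An empty determinant is $1$. For $N=1$ this is just $I(1)=J(1)+\sum c_\kappa$.)

**Step 4: the terms made explicit.** *This step displays every denominator.* Let $\Lambda^c=\{0,\dots,n-1\}\setminus\Lambda$, $\sigma=\sum_{\kappa\in\Lambda}\kappa$, $\sigma'=\sum_{j\in\Lambda^c}j$, so $\sigma+\sigma'=S$.

First, $\prod_{\kappa\in\Lambda}V'(x_\kappa)=\pm\Delta_\Lambda^2\prod_{\kappa\in\Lambda,j\in\Lambda^c}(x_\kappa-x_j)$, because each pair inside $\Lambda$ occurs twice. So $\Delta_\Lambda^2$ cancels in (8): *no differences of two nodes of $\Lambda$ remain in the denominator.* Recall $x_\kappa-x_j=\pm q^{-\max(\kappa,j)}(q^{|\kappa-j|}-1)$.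

Second, $z-x_\kappa=-q^{-\kappa}(1-q^\kappa z)$, so
$$\frac{V_\Lambda^2}V=\frac{V_\Lambda}{V_{\Lambda^c}}=\pm q^{\sigma'-\sigma}U_\Lambda(z),\qquad U_\Lambda=\frac{\prod_{\kappa\in\Lambda}(1-q^\kappa z)}{\prod_{j\in\Lambda^c}(1-q^jz)} ,$$
and the power-series coefficients of $U_\Lambda$ are values at $X=q$ of polynomials in $\mathbb Z[X]$. Hence $J(z^{i+j}V_\Lambda^2)=\pm q^{\sigma'-\sigma}[z^{m-1-i-j}]FU_\Lambda$, with the same sign in all entries.

Inserting (1) for $F(x_\kappa)$ we get $D_T=\sum_\Lambda\mathcal T_\Lambda$ with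
$$\mathcal T_\Lambda=\pm\,r^kq^{E(\Lambda)}\prod_{\kappa\in\Lambda}\prod_{j=1}^\kappa\frac1{Q(q^j)}\prod_{\kappa\in\Lambda,\,j\in\Lambda^c}\frac1{q^{|\kappa-j|}-1}\ \det\Bigl([z^{m-1-i-j}]\,FU_\Lambda\Bigr)_{0\le i,j<N-k},\tag{9}$$
$$E(\Lambda)=\sum_{\kappa\in\Lambda}(\kappa^2+\kappa+m\kappa)+\sum_{\kappa\in\Lambda,j\in\Lambda^c}\max(\kappa,j)+(N-k)(\sigma'-\sigma).$$
The indices satisfy $m-1-i-j\ge2N-1-2(N-1)=1$, so none is negative.

## 6. A common denominator, one cyclotomic factor at a time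

Define
$$\Theta=\prod_{i=1}^N\bigl[m-\lceil i/2\rceil\bigr]!\,,\qquad B_T:=q^{-NS}\,\Theta\,\prod_{j=1}^{n-1}Q(q^j)^{\min(N,n-j)}\,D_T .$$

**Claim.** For every $\Lambda$, the number
$$b^{9N^2}q^{-NS}\,\Theta\,\prod_{j=1}^{n-1}Q(q^j)^{\min(N,n-j)}\,\mathcal T_\Lambda$$
is the value at $X=q$ of a polynomial in $O_K[X]$. In particular $b^{9N^2}B_T\in O_K$.

We read (9) formally: $q$ is replaced by $X$ in $q^{E(\Lambda)}$, $Q(q^j)$, $q^i-1$, $h_a$ and $U_\Lambda$, while $a_1,a_2,r$ stay constants of $K$. We show that all denominators cancel, kind by kind.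

**Step 5: the power of $q$.** *This step shows that every term contains $q^{NS}$.* We have
$$(N-k)(\sigma'-\sigma)=(N-k)(S-2\sigma)=NS-kS-2N\sigma+2k\sigma,$$
and $\sum_{\kappa\in\Lambda,j\in\Lambda^c}\max(\kappa,j)\ge k\sigma'=kS-k\sigma$. Adding, and using $m\ge2N$,
$$E(\Lambda)-NS\ge\sum_{\kappa\in\Lambda}(\kappa^2+\kappa)+(m-2N)\sigma+k\sigma\ge0 .$$

**Step 6: the factors $Q(q^j)$.** *This step checks their exponents.* In (9), $Q(q^j)^{-1}$ occurs once for each $\kappa\in\Lambda$ with $\kappa\ge j$. There are at most $k\le N$ of these, and at most $n-j$ integers in $[j,n-1]$. So the exponent is at most $\min(N,n-j)$.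

**Step 7: cyclotomic factors from differences of nodes.** *This step bounds the exponent of $\Phi_d(q)$ in $\prod_{\kappa\in\Lambda,j\in\Lambda^c}(q^{|\kappa-j|}-1)$.* Fix $d\ge1$ and put $s_l=(m-ld)_+$ for $l\ge1$. The exponent is the number of pairs $(\kappa,j)\in\Lambda\times\Lambda^c$ with $\kappa\equiv j\pmod d$, that is,
$$\sum_\rho k_\rho(n_\rho-k_\rho),$$
where $\rho$ runs over the residue classes mod $d$, $n_\rho$ counts the elements of $\{0,\dots,n-1\}$ in $\rho$, and $k_\rho$ counts those in $\Lambda$. On the class $\rho$ the function $\kappa\mapsto\lfloor\kappa/d\rfloor$ takes the values $0,1,\dots,n_\rho-1$. Its $k_\rho$ largest values are all $\ge n_\rho-k_\rho$, so $k_\rho(n_\rho-k_\rho)$ is at most their sum. Summing over $\rho$ we have picked $\sum_\rho k_\rho=k$ of the numbers $\lfloor\kappa/d\rfloor$, $0\le\kappa<n$, so the exponent is at most the sum of the $k$ largest of them. Count that sum by layers: $\#\{\kappa<n:\lfloor\kappa/d\rfloor\ge l\}=(n-ld)_+$, hence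 the sum of the $k$ largest is
$$\sum_{l\ge1}\min\bigl(k,(n-ld)_+\bigr)\le\sum_{l\ge1}\min(k,s_l),$$
as $n\le m$. (Example: $n=6$, $d=2$. The values are $0,0,1,1,2,2$; for $\Lambda=\{4,5\}$ there are $1\cdot2+1\cdot2=4$ pairs, equal to the bound $2+2$. For $\Lambda=\{0,2\}$ there are $2$ pairs.)

**Step 8: cyclotomic factors from the determinant.** *This step bounds the exponent of $\Phi_d(q)$ in the denominators of the Taylor coefficients.* Let $u_i$ be the coefficients of $U_\Lambda$. Then
$$[z^s]FU_\Lambda=\sum_{a\le s}\frac{h_a}{[a]!}u_{s-a}=\frac{e_s}{[s]!},\qquad e_s=\sum_{a\le s}h_au_{s-a}\prod_{a<i\le s}(q^i-1),$$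
and $b^se_s$ is the value at $q$ of a polynomial in $O_K[X]$. The term of the determinant belonging to a permutation $\pi$ of $\{0,\dots,N-k-1\}$ has denominator $\prod_i[m-1-i-\pi(i)]!$, where $\Phi_d(q)$ has exponent
$$\sum_i\Bigl\lfloor\frac{m-1-i-\pi(i)}d\Bigr\rfloor=\sum_{l\ge1}\#\{i:\ i+\pi(i)\le m-1-ld\}.$$
If $i+\pi(i)\le\mu$ then $0\le i\le\mu$, so $\#\{i:i+\pi(i)\le\mu\}\le(\mu+1)_+$; it is also at most $N-k$. With $\mu=m-1-ld$ the exponent is at most $\sum_{l\ge1}\min(N-k,s_l)$.

**Step 9: $\Theta$ absorbs both.** *This step compares the total with $\Theta$.* By Steps 7 and 8 the exponent of $\Phi_d(q)$ in the denominators of one permutation term is at most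
$$\sum_{l\ge1}\bigl(\min(k,s_l)+\min(N-k,s_l)\bigr)\le\sum_{l\ge1}\min(N,2s_l).$$
The exponent of $\Phi_d(q)$ in $\Theta$ is
$$\sum_{i=1}^N\Bigl\lfloor\frac{m-\lceil i/2\rceil}d\Bigr\rfloor=\sum_{l\ge1}\#\{1\le i\le N:\lceil i/2\rceil\le m-ld\}=\sum_{l\ge1}\min(N,2s_l),$$
because for an integer $s\ge0$ the condition $\lceil i/2\rceil\le s$ means $i\le2s$, and for $m-ld<0$ both sides count $0$. So $\Theta$ divided by the denominators of any permutation term is a product of nonnegative powers of the $\Phi_d(q)$. (The shape of $\Theta$ is chosen for this: its exponents are exactly $\sum_l\min(N,2s_l)$.)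

**Step 10: powers of $b$.** *This step counts the denominators of $a_1,a_2,r$.* The factor $r^k$ needs at most $b^N$. After Step 6 at most $Nn$ factors $Q(q^j)$ remain in the numerator, each needing one $b$. The $e_s$ of one permutation term need at most $b^{Nm}$, since at most $N$ of them occur and each $s\le m$. In total the exponent is at most $N+Nn+Nm=N+NT\le N(4N+4)\le8N^2\le9N^2$.

Steps 5–10 prove the Claim for each $\Lambda$. Summing over $\Lambda$, $b^{9N^2}B_T$ is the value at $q$ of a polynomial in $O_K[X]$, and since $q\in O_K$ it lies in $O_K$. $\square$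

## 7. The leading constants: $\frac{37}{24}+\frac73-2-\frac94<0$

**Step 11: the size of $B_T$.** *This step shows that $b^{9N^2}B_T$ has absolute value below $1$ for large $T$.* We estimate each factor.

*The factor $\Theta$.* We have $|[k]!|\le C|q|^{k(k+1)/2}$, and by (5) $m-\lceil i/2\rceil\le y_i+2$ with $y_i=2N-i/2$. Since $\frac12(y_i+2)(y_i+3)=\frac12y_i^2+O(N)$ and $y_i$ is positive and decreasing in $i$,
$$\log_{|q|}|\Theta|\le\sum_{i=1}^N\tfrac12y_i^2+O(N^2)\le\int_0^N\tfrac12\bigl(2N-\tfrac x2\bigr)^2dx+O(N^2)=\tfrac{37}{24}N^3+O(N^2).$$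
(Substitute $y=2N-x/2$: the integral is $\int_{3N/2}^{2N}y^2dy=\frac13(8-\frac{27}8)N^3$.)

*The factors $Q(q^j)$.* We have $|Q(q^j)|\le c|q|^{2j}$ with $c\ge1$. For $1\le j\le n-1$, since $n\le2N+1$, $\min(N,n-j)\le\min(N,(2N-j)_+)+1$. There are $O(N^2)$ factors $c$, and the extra $1$ contributes $\sum_{j\le2N}2j=O(N^2)$. So
$$\log_{|q|}\prod_{j=1}^{n-1}|Q(q^j)|^{\min(N,n-j)}\le\sum_{j\le N}2jN+\sum_{N<j\le2N}2j(2N-j)+O(N^2)=\bigl(1+\tfrac43\bigr)N^3+O(N^2),$$
where $\int_N^{2N}(4Nx-2x^2)dx=(6-\frac{14}3)N^3=\frac43N^3$.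

*The factor $q^{-NS}$.* By (5), $NS\ge N\cdot N(2N-1)=2N^3-N^2$.

Together with (6), and with $b^{9N^2}=|q|^{O(N^2)}$,
$$\log_{|q|}\bigl|b^{9N^2}B_T\bigr|\le\Bigl(\frac{37}{24}+\frac73-2-\frac94\Bigr)N^3+O(N^2)=-\frac38N^3+O(N^2).\tag{10}$$
Compare Step 1: entrywise clearing would cost $4N^3$; the determinant costs $\frac{37}{24}+\frac73-2=\frac{15}8$, which is less than $\frac94$.

By (10) there is $T_0$ such that for $T\ge T_0$ the element $b^{9N^2}B_T$ of $O_K$ has absolute value $<1$, so it is $0$. As $q$, $\Theta$ and the $Q(q^j)$ with $j\ge1$ are nonzero,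
$$D_T=0\qquad\text{for all }T\ge T_0.\tag{11}$$

## 8. Vanishing determinants make $F$ rational

We recall Hermite interpolation: for an entire function $G$ and a monic polynomial $W$ of degree $T$ there is a polynomial $p$ with $\deg p\le T-1$ (or $p=0$) such that $(G-p)/W$ is entire. Let $T\ge T_0$ and $L=T-N$.

**Step 12: a pair $(A_T,p_T)$ with unexpectedly low degrees.** *This step turns $D_T=0$ into a rational approximation to $F$.* A nontrivial linear relation among the rows of the singular Hankel matrix gives a polynomial $A_T\ne0$, $\deg A_T\le N-1$, with $I(A_Tz^j)=0$ for $0\le j<N$. Let $p_T$, $\deg p_T\le T-1$, be the Hermite interpolation polynomial of $A_TF$ at the zeros of $W_T$ with multiplicities. Since $(A_TF-p_T)/W_T$ is entire,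
$$I(A_Tz^j)=\frac1{2\pi i}\oint_{|z|=R}\frac{p_T(z)z^j}{W_T(z)}\,dz .$$
Suppose $p_T\ne0$ has degree $e\ge T-N$. Take $j=T-1-e\in[0,N-1]$. Then $p_Tz^j$ has degree $T-1$ and $W_T$ is monic of degree $T$, so letting $R\to\infty$ the integral equals the leading coefficient of $p_T$, which is nonzero. This contradicts $I(A_Tz^j)=0$. Hence $\deg p_T\le L-1$ or $p_T=0$.

**Step 13: the fraction does not depend on $T$.** *This step compares $T$ with $T+1$.* Let $N'=\lfloor(T+1)/4\rfloor$ and $L'=T+1-N'$. Then $(N',L')=(N,L+1)$ or $(N+1,L)$. The polynomial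
$$A_Tp_{T+1}-A_{T+1}p_T=A_{T+1}(A_TF-p_T)-A_T(A_{T+1}F-p_{T+1})$$
is divisible by $W_T$, because $W_T\mid W_{T+1}$. If it is nonzero, its degree is at most $\max(N+L'-2,\,N'+L-2)\le N+L-1=T-1<\deg W_T$. So it vanishes, and $p_T/A_T=p_{T+1}/A_{T+1}$. Therefore $p_T/A_T=p/A$ for all $T\ge T_0$, with fixed coprime polynomials $p,A$, $A\ne0$ (take $A=1$ if $p=0$).

**Step 14: $F=p/A$.** *This step counts zeros in the unit disk.* From $p_TA=A_Tp$ and coprimality, $A\mid A_T$. So $A_T=G_TA$ and $p_T=G_Tp$ with a polynomial $G_T\ne0$ of degree $\le N-1$. Now $G_T(AF-p)=A_TF-p_T$ is divisible by $W_T$, whose $T$ zeros lie in $|z|\le1$, and $G_T$ accounts for at most $N-1$ of them. If the entire function $AF-p$, which does not depend on $T$, were not identically zero, it would have at least $T-N+1\ge\frac34T$ zeros, with multiplicity, in $|z|\le1$ for every $T\ge T_0$. This is impossible, so $AF=p$.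

**Step 15: contradiction.** *This step shows that $F$ is not rational.* As $F=p/A$ is entire and $p,A$ are coprime, $A$ has no zeros, so $A$ is constant and $F$ is a polynomial. But $P$ is non-constant with $P(0)=1$, so it has a zero $\zeta\ne0$. For every $j\ge1$ the $j$-th factor of $F(\zeta q^j)$ is $P(\zeta)=0$. Thus $F$ vanishes at the infinitely many distinct points $\zeta q^j$, while $F(0)=1$. No polynomial does this. Hence $f(1)\notin K$, and Theorem 1 is proved. $\blacksquare$

## 9. Other points, arithmetic progressions, and $q=u/v$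

**Proof of Theorem 2(a).** *We move the point $\xi$ to $1$.* We have $f(0)=1\in K$, and $f(\xi)=0$ lies in $K$. Now let $\xi\in K^\times$ with $f(\xi)\ne0$. The polynomial $P_\xi(z)=P(\xi z)\in K[z]$ is non-constant of degree $\le2$, has $P_\xi(0)=1$, and $P_\xi(q^{-j})=P(\xi q^{-j})\ne0$ for all $j\ge0$, since $f(\xi)\ne0$. Theorem 1 for $P_\xi$ gives $f(\xi)=\prod_jP_\xi(q^{-j})\notin K$. $\blacksquare$

**Proof of Theorem 2(b).** *We replace $q$ by $q^M$.* Let $\ell_0\in\{0,\dots,M-1\}$ with $\ell_0\equiv\ell\pmod M$. The indices are $j=\ell_0+Mi$, $i\ge0$, and the product is $\prod_{i\ge0}P(\xi q^{-\ell_0}(q^M)^{-i})$. Since $q^M\in O_K$ and $|q^M|>1$, (a) applies with $q^M$ in place of $q$ at the point $\xi q^{-\ell_0}\in K^\times$: the value lies in $K$ only if it is $0$. $\blacksquare$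

**Proof of Theorem 2(c).** Let $q=u/v$ with $|u|^{15}>|v|^{266}$. As $|v|\ge1$, this gives $|u|>|v|$, so $|q|>1$. In Sections 2 and 4–8 the integrality of $q$ was used only once, at the end of Section 6, to pass from "value at $q$ of a polynomial in $O_K[X]$" to "element of $O_K$". If that polynomial has degree at most an integer $\delta_T\ge0$, then $v^{\delta_T}b^{9N^2}B_T\in O_K$. So we need a degree bound. Below, "degree" is the degree of rational functions in $X=q$, with $a_1,a_2,r$ as constants; the zero function has degree $-\infty$.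

**Step 16: the degree of the multiplier.** *This step bounds the part not depending on $\Lambda$.* Since $\deg[k]!=k(k+1)/2$ and $\deg Q(X^j)=2j$, the sums of Step 11 give
$$\deg\Bigl(q^{-NS}\Theta\prod_jQ(q^j)^{\min(N,n-j)}\Bigr)\le\bigl(\tfrac{37}{24}+\tfrac73-2\bigr)N^3+O(N^2)=\tfrac{15}8N^3+O(N^2).$$

**Step 17: the degree of $\mathcal T_\Lambda$.** *This step bounds each term of the expansion.* Let $h=N-k$, and use the form of the term in (8), with (1) inserted for $F(x_\kappa)$ and with $\Delta_\Lambda^2$ canceled as in Step 4.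

* The right side of (1) is $0$ or has degree $\kappa(\kappa+1)-\sum_{j\le\kappa}2j=0$. The factor $x_\kappa^{-m}$ has degree $m\kappa$. The factor $1/(x_\kappa-x_j)$ has degree $\max(\kappa,j)-|\kappa-j|=\min(\kappa,j)$.
* The entries of the determinant are $[z^s](FV_\Lambda/V_{\Lambda^c})$ with $s=m-1-i-j$. By (2) and induction $\deg h_a\le a^2/4$, since $\frac{(a-1)^2}4\le\frac{a^2}4$ for $a\ge 1$ and $\frac{(a-2)^2}4+a-1=\frac{a^2}4$. So $\deg\varphi_a\le\frac{a^2}4-\frac{a(a+1)}2\le0$. The coefficients of $V_\Lambda$ have degree $\le0$. Since $\frac1{z-q^{-j}}=-\frac{q^j}{1-q^jz}$, the coefficient of $z^a$ in $1/V_{\Lambda^c}$ has degree $\le\sigma'+a(n-1)$. Hence an entry has degree $\le\sigma'+s(n-1)$.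
* For any permutation the $h$ values of $s$ add up to $h(m-1)-h(h-1)=h(m-h)$. So the determinant has degree $\le h\sigma'+(n-1)h(m-h)$.

Using $\sum_{\kappa\in\Lambda,j\in\Lambda^c}\min(\kappa,j)\le k\sigma'$, $k+h=N$ and $\sigma'=S-\sigma$,
$$\deg\mathcal T_\Lambda\le m\sigma+k\sigma'+h\sigma'+(n-1)h(m-h)=NS+(m-N)\sigma+(n-1)h(m-h).$$
Write $k=xN$ with $0\le x\le1$. Then $NS=2N^3+O(N^2)$ and $m-N=N+O(1)$. The sum $\sigma$ is at most that of the $k$ largest nodes, $\sigma\le\sum_{i=1}^k(n-i)\le(2x-\frac{x^2}2)N^2+O(N)$. Finally $h=(1-x)N$ and $m-h=(1+x)N+O(1)$, so $(n-1)h(m-h)\le2(1-x)(1+x)N^3+O(N^2)$. Adding,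
$$\deg\mathcal T_\Lambda\le\bigl(4+2x-\tfrac52x^2\bigr)N^3+O(N^2)\le\tfrac{22}5N^3+O(N^2),$$
the maximum of the quadratic being attained at $x=\frac25$.

**Step 18: comparison.** *This step checks that the extra factor $v^{\delta_T}$ is affordable.* By Steps 16 and 17 we may take $\delta_T=\bigl(\frac{15}8+\frac{22}5\bigr)N^3+O(N^2)=\frac{251}{40}N^3+O(N^2)$. The bound (10) is valid for every $|q|>1$, and $\log|q|=\log|u|-\log|v|$. So
$$\log\bigl|v^{\delta_T}b^{9N^2}B_T\bigr|\le\Bigl(\tfrac{251}{40}\log|v|-\tfrac{15}{40}(\log|u|-\log|v|)\Bigr)N^3+O(N^2)=\tfrac1{40}\bigl(266\log|v|-15\log|u|\bigr)N^3+O(N^2),$$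
where the implied constants may now also depend on $u,v$. The coefficient of $N^3$ is negative, so the right side tends to $-\infty$. Hence $v^{\delta_T}b^{9N^2}B_T$ is an element of $O_K$ of absolute value $<1$ for large $T$, so it is $0$, and $D_T=0$ for all large $T$. Section 8 then gives the contradiction, which proves Theorem 1 for such $q$. The proof of (a) carries over word for word. $\blacksquare$
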